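# Left amenability and common fixed points of nonexpansive maps

## 1. Averaging suggests that the answer is yes

Suppose a semigroup $S$ carries a way of averaging bounded functions that does not notice left translation. Suppose also that $S$ acts on a compact convex set by distance-nonincreasing maps. Must some point be fixed by the whole action? The answer one would first guess is yes: an average over $S$ of the points of an orbit ought not to move when an element of $S$ is applied. Let us make the question precise and then test this guess.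

Throughout, $S$ is a nonempty semigroup, discrete until Section 8. Functions on $S$ are real valued and $(\ell_sf)(t)=f(st)$. (Using real or complex $\ell^\infty(S)$ makes no difference: a linear functional that is nonnegative on nonnegative functions is real on real functions, and a real one can be complexified.)

**Definition (mean, left amenable).** Let $X\subset\ell^\infty(S)$ be a linear subspace containing the constants. A *mean* on $X$ is a linear functional $m$ with $m(f)\ge0$ for $f\ge 0$ and $m(1)=1$. The discrete semigroup $S$ is *left amenable* if $\ell^\infty(S)$ has a mean $m$ with $m(\ell_sf)=m(f)$ for all $s\in S$, $f\in\ell^\infty(S)$.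

Positivity gives $m(f)\le\sup f$, hence $|m(f)|\le\|f\|_\infty$.

**Definition (representation, nonexpansive).** A *representation* of $S$ on a set $C$ is a family $\{T_s:s\in S\}$ of self-maps of $C$ with $T_{st}=T_sT_t$. If $C$ lies in a normed space, a map $T:C\to C$ is *nonexpansive* if $\|Tx-Ty\|\le\|x-y\|$ for all $x,y\in C$.

A *dual Banach space* is a space $E=(E_*)^*$, and its weak* topology is that of pointwise convergence on $E_*$. We use three textbook facts. A weak*-compact set is norm bounded (uniform boundedness). A weak*-compact set is norm closed, hence norm complete. The norm of $E$ is weak* lower semicontinuous, being a supremum of weak*-continuous functions.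

The property in question is the following.

(G) Whenever $\{T_s:s\in S\}$ is a representation of $S$ by norm nonexpansive, weak*-weak* continuous self-maps of a nonempty weak*-compact convex subset $C$ of a dual Banach space, then $C$ contains a common fixed point for $S$.

The problem is taken from "Review Article", doi:10.1155/2010/580956. Two facts are given as known: (i) a discrete semigroup with (G) is left amenable; (ii) a left reversible discrete semigroup has the property obtained from (G) by additionally requiring $C$ to be norm-separable. The question is whether every left amenable discrete semigroup has (G).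

**Example 1 (left zero semigroups).** Let $st=s$ for all $s,t$, and $|S|\ge2$. Then $\ell_sf$ is the constant $f(s)$, so an invariant mean would satisfy $f(s)=m(f)$ for every $s$ and every $f$. This is impossible, so $S$ is not left amenable. Property (G) fails too: on $C=[0,1]$ let each $T_s$ be a constant map, with both constants $0$ and $1$ occurring. Then $T_sT_t=T_s$, and there is no common fixed point.

**Example 2 (right zero semigroups).** Let $st=t$ for all $s,t$. Then $\ell_sf=f$ and every mean is left invariant. In a representation, $T_s(T_tx)=T_{st}x=T_tx$ for all $s$, so each point $T_tx$ is a common fixed point. There is no cancellation here, and no map need be invertible.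

**Example 3 (one map).** Let $S=\mathbb N=\{1,2,\dots\}$ under addition. A representation is the family of powers of $T=T_1$, and a common fixed point is a fixed point of $T$. Let $T$ be nonexpansive and weak*-continuous on $C$. Pick $x_0\in C$, put $D=\operatorname{diam}C$, and for $\kappa\in(0,1)$ set
$$c(y)=\kappa x_0+(1-\kappa)y .$$
The map $T\circ c$ is a $(1-\kappa)$-contraction of the complete set $C$, so it has a fixed point $y_\kappa=T(c(y_\kappa))$. Then
$$\|Ty_\kappa-y_\kappa\|=\|Ty_\kappa-Tc(y_\kappa)\|\le\|y_\kappa-c(y_\kappa)\|=\kappa\|y_\kappa-x_0\|\le\kappa D .$$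
Along a subnet with $\kappa\to0$ we have $y_\kappa\to y$ weak*, hence $Ty_\kappa\to Ty$ weak*. Lower semicontinuity of the norm gives $\|Ty-y\|\le0$, so $Ty=y$.

All three tests agree with the guess.

## 2. Finite means, and the affine case

To compute with an invariant mean we replace it by finitely supported weights.

**Definition (finite mean).** A *finite mean* is a finitely supported $p:S\to[0,1]$ with $\sum_tp(t)=1$. For $a\in S$ put $(\delta_a*p)(u)=\sum_{t:\,at=u}p(t)$.

Thus $\delta_a*p$ is the law of $at$ when $t$ has law $p$. It is again a finite mean, and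
$$\sum_uk(u)(\delta_a*p)(u)=\sum_tp(t)\,k(at)\qquad(k\in\ell^\infty(S)). \tag{1}$$

**Example 4.** On $\mathbb N$ let $p$ be uniform on $\{1,\dots,L\}$. For $a\le L$, $\delta_a*p$ is uniform on $\{a+1,\dots,a+L\}$, so $\|\delta_a*p-p\|_1=2a/L$. By (1), $|p(\ell_af)-p(f)|\le 2a\|f\|_\infty/L$, where $p(f)=\sum_tp(t)f(t)$. Any weak* cluster point of these $p$ as $L\to\infty$ is therefore a left invariant mean, and $\mathbb N$ is left amenable.

**Lemma 1.** Let $X\subset\ell^\infty(S)$ be a linear subspace containing the constants and $m$ a mean on $X$. There is a net of finite means $p_\beta$ with $\sum_tp_\beta(t)f(t)\to m(f)$ for every $f\in X$.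

*Proof.* Let $K\subset X^*$ be the weak*-closure of the convex set of finite means. If $m\notin K$, the Hahn–Banach theorem in $(X^*,w^*)$, whose dual is $X$, gives $f\in X$ and $\alpha\in\mathbb R$ with $m(f)>\alpha\ge\sum_tp(t)f(t)$ for all finite means $p$. Point masses give $f\le\alpha$ on $S$, so $m(f)\le\alpha$, a contradiction. $\square$

**Lemma 2 (Day).** Let $S$ be left amenable. For every finite $A\subset S$ and $\delta>0$ there is a finite mean $p$ with $\|\delta_a*p-p\|_1\le\delta$ for all $a\in A$.

*Proof.* Let $m$ be a left invariant mean and $p_\beta\to m$ as in Lemma 1 with $X=\ell^\infty(S)$. By (1), for $f\in\ell^\infty(S)$,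
$$\langle f,\delta_a*p_\beta-p_\beta\rangle=\langle\ell_af-f,p_\beta\rangle\to m(\ell_af-f)=0 .$$
The dual of $\ell^1(S)^A$ is $\ell^\infty(S)^A$, so the points $(\delta_a*p_\beta-p_\beta)_{a\in A}$ converge weakly to $0$ in $\ell^1(S)^A$. They lie in the set $\{(\delta_a*p-p)_{a\in A}:p\text{ a finite mean}\}$, which is convex because $p\mapsto\delta_a*p-p$ is affine. By Mazur's theorem the weak and norm closures of a convex set coincide, so $0$ is in the norm closure. $\square$

**Example 5 (affine actions).** Suppose $C$ is convex and every $T_s$ is affine and weak*-continuous. Let $R=\sup_{x\in C}\|x\|$ and $x_0\in C$. For $p$ from Lemma 2 put $y_p=\sum_tp(t)T_tx_0$. Since $T_a$ is affine,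
$$T_ay_p=\sum_tp(t)T_{at}x_0=\sum_u(\delta_a*p)(u)T_ux_0,\qquad\text{so}\qquad\|T_ay_p-y_p\|\le R\,\|\delta_a*p-p\|_1\le R\delta .$$
Let $A$ increase and $\delta\downarrow0$. A weak* cluster point of the $y_p$ is fixed by every $T_a$. Nonexpansiveness was not needed; affineness was.

## 3. Where averaging and contraction each break down

**Example 6 (the average of an orbit is not fixed).** In $\mathbb R^2$ with the max norm let $C=[-1,1]\times[0,1]$ and
$$T(x,y)=(-x,|x|).$$
Both coordinates of $T(x,y)-T(x',y')$ are at most $|x-x'|$ in absolute value, so $T$ is nonexpansive. The only fixed point is $(0,0)$. The orbit of $(1,1)$ alternates between $(-1,1)$ and $(1,1)$, so its averages converge to $(0,1)$, and $T(0,1)=(0,0)\ne(0,1)$.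

The argument of Example 5 stops at the equality $T_a\big(\sum_tp(t)T_tx_0\big)=\sum_tp(t)T_aT_tx_0$. What survives for nonaffine maps is the statement about laws: if $s$ is random with law $p$, then the random point $T_sx_0$ has a law almost invariant under $T_a$ for $a\in A$. In Example 6, with $s$ uniform on $\{1,\dots,L\}$ and $L$ even, the law of $T^s(1,1)$ is $\tfrac12\delta_{(1,1)}+\tfrac12\delta_{(-1,1)}$, which is exactly invariant. The trouble is that this law is spread out, and only an invariant *point mass* $\delta_y$ says $T_ay=y$.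

The contraction argument of Example 3 has a different defect: it handles one map at a time.

**Example 7 (damped maps do not commute).** Let $S=\{e,s\}$ be the group of order two acting on $[-1,1]$ by $T_e=\mathrm{id}$, $T_sx=-x$. Take $x_0=1$ and $\kappa=\frac12$, so $c(x)=(1+x)/2$. The fixed point of $T_e\circ c$ is $1$ and that of $T_s\circ c$ is $-\frac13$. Although $T_e,T_s$ commute, $T_sc\,T_ec(1)=-1$ while $T_ec\,T_sc(1)=0$.

So averaging gives invariance of a law without concentration, and damping by $c$ gives concentration without handling several maps. The plan is to use both at once.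

## 4. Random compositions with damping: the reflection example

Return to Example 6 with $x_0=(1,1)$. Choose independent random $s_1,\dots,s_M\in\mathbb N$, each uniform on some $\{1,\dots,L_m\}$ with $L_m$ even, and put
$$Y_M=T^{s_M}x_0,\qquad Y_m=T^{s_m}c(Y_{m+1})\quad(1\le m<M),\qquad Y=Y_1 .$$
Let $X_m$ be the first coordinate of $Y_m$ and $\varepsilon_m=(-1)^{s_m}$, which are independent fair signs. Then $X_M=\varepsilon_M$ and $X_m=\varepsilon_m(\kappa+(1-\kappa)X_{m+1})$. Unrolling, with $\eta_m=\varepsilon_1\cdots\varepsilon_m$,
$$X_1=\kappa\sum_{m=1}^{M-1}(1-\kappa)^{m-1}\eta_m+(1-\kappa)^{M-1}\eta_M .$$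
The $\eta_m$ are again independent fair signs, so $\mathbb EX_1=0$ and
$$\operatorname{Var}X_1\le\kappa^2\sum_{m\ge1}(1-\kappa)^{2(m-1)}+(1-\kappa)^{2(M-1)}=\frac{\kappa}{2-\kappa}+(1-\kappa)^{2(M-1)} .$$
If $M$ is so large that $(1-\kappa)^{2(M-1)}\le\kappa$, this is at most $2\kappa$. The second coordinate of $Y$ is $|\kappa+(1-\kappa)X_2|$, because $s_1\ge1$. Here $X_2$ has the same form with one level fewer, so it has mean zero and variance at most $\kappa+\kappa/(1-\kappa)^2$. As $\kappa\to0$, $Y$ converges in probability to $(0,0)$, the fixed point.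

Three features are worth isolating. First, without $c$ the composition is $T^{s_1+\dots+s_M}x_0$, whose first coordinate is $\pm1$ with variance $1$; the damping is what makes the innermost choice $s_M$ irrelevant. Second, each level contributes a fluctuation of size about $\kappa(1-\kappa)^{m-1}$. These sizes add up to about $1$, which is useless. Their *squares* add up to about $\kappa$, and for uncorrelated fluctuations it is the squares that matter. Third, in the example the parities are exactly uniform. For general $S$ we need a reason why the choice of $s_m$ has little effect on $Y$. The reason will be that $s_{m+1}$ hides it: up to a small error from removing one $c$,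
$$T_{s_m}\,c\,(T_{s_{m+1}}Z)\approx T_{s_m}T_{s_{m+1}}Z=T_{s_ms_{m+1}}Z,$$
and if the law $p_{m+1}$ of $s_{m+1}$ is almost invariant under left translation by *every* possible value $a$ of $s_m$, then $as_{m+1}$ has nearly the same law for all these $a$. So $p_{m+1}$ must be chosen after $p_m$, on a larger scale. One $p$ for all levels would not serve this argument: for $p$ uniform on $\{1,\dots,L\}\subset\mathbb N$ and $a=L$, Example 4 gives $\|\delta_a*p-p\|_1=2$.

## 5. Theorem 1 and the construction of $Y$

The only use of convexity of $C$ will be that $c$ maps $C$ into $C$. This needs less.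

**Definition (star-shaped).** $C$ is *star-shaped* if there is $x_0\in C$ with $\kappa x_0+(1-\kappa)y\in C$ for all $y\in C$, $\kappa\in[0,1]$.

A nonempty convex set is star-shaped about each of its points. The cross $\{(x,0):|x|\le1\}\cup\{(0,y):|y|\le1\}$ in $\mathbb R^2$ is star-shaped about $(0,0)$ and not convex.

**Theorem 1.** Let $S$ be a left amenable discrete semigroup, $E=(E_*)^*$ a dual Banach space, and $C\subset E$ nonempty, weak*-compact and star-shaped. Let $\{T_s\}_{s\in S}$ be a representation of $S$ by norm nonexpansive, weak*-weak* continuous self-maps of $C$. Then there is $y\in C$ with $T_sy=y$ for all $s\in S$. In particular $S$ has property (G).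

So the guess is right. Together with known result (i), property (G) is equivalent to left amenability. No separability of $C$ is assumed.

**Notation.** Fix $x_0$ as in the definition of star-shaped and let $D=\operatorname{diam}C<\infty$. Let
$$\mathcal L=\{\operatorname{Re}\langle\cdot,e\rangle:e\in E_*,\ \|e\|\le1\}.$$
Functions in $\mathcal L$ are weak*-continuous and $1$-Lipschitz for the norm, and they separate the points of $C$. Write $\mathcal C(C)$ for the real continuous functions on the compact Hausdorff space $(C,w^*)$, with the sup norm. For $\kappa\in(0,1)$ let $c(y)=\kappa x_0+(1-\kappa)y$. Then $c:C\to C$ is weak*-continuous and $(1-\kappa)$-Lipschitz, and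
$$\|c(y)-y\|=\kappa\|x_0-y\|\le\kappa D. \tag{2}$$

**The random point $Y$.** Given $\kappa\in(0,1)$, fix once and for all an integer
$$M\ge2\quad\text{with}\quad(1-\kappa)^{2(M-1)}\le\kappa. \tag{3}$$
Given finite means $p_1,\dots,p_M$, let $s_1,\dots,s_M$ be independent with $s_m\sim p_m$. This is a finite probability space; all values of $s_m$ below are in $\operatorname{supp}p_m$. Define
$$Y_M=T_{s_M}x_0,\qquad Y_m=T_{s_m}c(Y_{m+1})\quad(1\le m<M),\qquad Y=Y_1. \tag{4}$$
Define also $\Phi_1=\mathrm{id}$ and $\Phi_{m+1}=\Phi_m\circ T_{s_m}\circ c$. By induction $\Phi_m$ depends only on $s_1,\dots,s_{m-1}$, is weak*-continuous, and is $(1-\kappa)^{m-1}$-Lipschitz. Also $Y=\Phi_m(Y_m)$ for $1\le m\le M$, since $\Phi_m(Y_m)=\Phi_m(T_{s_m}c(Y_{m+1}))=\Phi_{m+1}(Y_{m+1})$.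

**Choice of the means for Theorem 1.** Fix also a finite nonempty $A\subset S$. By Lemma 2 choose successively $p_1,\dots,p_M$ with
$$\|\delta_a*p_1-p_1\|_1\le\kappa\ \ (a\in A),\qquad\|\delta_a*p_{m+1}-p_{m+1}\|_1\le\kappa\ \ (a\in\operatorname{supp}p_m,\ 1\le m<M). \tag{5}$$
This is legitimate because $\operatorname{supp}p_m$ is finite. For $\mathbb N$ one can take $p_m$ uniform on $\{1,\dots,L_m\}$ with $L_1\ge2\max A/\kappa$ and $L_{m+1}\ge2L_m/\kappa$, by Example 4.

## 6. The variance of $f(Y)$ is of order $\kappa$

We isolate what the variance bound uses, since it will be needed again in Section 10 with a weaker form of invariance.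

**Lemma 3.** Let $\kappa,M,p_1,\dots,p_M,Y$ be as in (3) and (4), let $f:C\to\mathbb R$ be $1$-Lipschitz, and let $\alpha\ge0$. Suppose that for $1\le m<M$, all $a,a'\in\operatorname{supp}p_m$, all values of $s_1,\dots,s_{m-1}$ and all $z\in C$,
$$\Big|\sum_tp_{m+1}(t)\big[f(\Phi_m(T_{at}z))-f(\Phi_m(T_{a't}z))\big]\Big|\le\alpha\kappa D(1-\kappa)^{m-1}. \tag{6}$$
Then $\operatorname{Var}f(Y)\le\big((2+\alpha)^2+1\big)\kappa D^2$.

*Proof.*

**Step 1. Split the fluctuation of $f(Y)$ into one part per level.** The purpose is to be able to add squares. Let $\mathcal M_m=\mathbb E[f(Y)\mid s_1,\dots,s_m]$, so $\mathcal M_0=\mathbb Ef(Y)$ and $\mathcal M_M=f(Y)$, and let $d_m=\mathcal M_m-\mathcal M_{m-1}$. Then $\mathbb E[d_m\mid s_1,\dots,s_{m-1}]=0$. For $l<m$, $d_l$ is a function of $s_1,\dots,s_l$, so $\mathbb E[d_ld_m]=\mathbb E\big[d_l\,\mathbb E[d_m\mid s_1,\dots,s_{m-1}]\big]=0$. Hence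
$$\operatorname{Var}f(Y)=\sum_{m=1}^M\mathbb E\,d_m^2. \tag{7}$$
Write $\mathcal M_m=g_m(s_1,\dots,s_m)$. By independence, $g_{m-1}(s_1,\dots,s_{m-1})=\sum_{a'}p_m(a')g_m(s_1,\dots,s_{m-1},a')$. So if
$$|g_m(s_1,\dots,s_{m-1},a)-g_m(s_1,\dots,s_{m-1},a')|\le\Delta_m\qquad(a,a'\in\operatorname{supp}p_m) \tag{8}$$
for all $s_1,\dots,s_{m-1}$, then $|d_m|\le\sum_{a'}p_m(a')|g_m(\dots,s_m)-g_m(\dots,a')|\le\Delta_m$.

**Step 2. For $m<M$, hide the value of $s_m$ behind $s_{m+1}$.** The purpose is to prove (8) with $\Delta_m=(2+\alpha)\kappa D(1-\kappa)^{m-1}$. Fix $s_1,\dots,s_{m-1}$, hence $\Phi_m$. Write $Y_{m+1}=T_{s_{m+1}}Z$, where $Z=c(Y_{m+2})$ if $m+2\le M$ and $Z=x_0$ if $m+1=M$. The point $Z$ depends only on $s_{m+2},\dots,s_M$, so it is independent of $s_{m+1}$. When $s_m=a$ we have $Y=\Phi_m\big(T_a\,c(T_{s_{m+1}}Z)\big)$. Since $T_aT_{s_{m+1}}=T_{as_{m+1}}$, $f$ is $1$-Lipschitz, $\Phi_m$ is $(1-\kappa)^{m-1}$-Lipschitz and $T_a$ is nonexpansive, (2) gives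
$$\Big|f\big(\Phi_m(T_ac(T_{s_{m+1}}Z))\big)-f\big(\Phi_m(T_{as_{m+1}}Z)\big)\Big|\le(1-\kappa)^{m-1}\big\|c(T_{s_{m+1}}Z)-T_{s_{m+1}}Z\big\|\le\kappa D(1-\kappa)^{m-1}. \tag{9}$$
Taking expectations over $s_{m+1},\dots,s_M$,
$$\big|g_m(s_1,\dots,s_{m-1},a)-\mathbb Ef(\Phi_m(T_{as_{m+1}}Z))\big|\le\kappa D(1-\kappa)^{m-1},$$
and the same holds for $a'$. To compare the two expectations, fix $s_{m+2},\dots,s_M$, hence $Z=z$, and average over $s_{m+1}$ alone: by (6) the averages for $a$ and $a'$ differ by at most $\alpha\kappa D(1-\kappa)^{m-1}$. Averaging over $s_{m+2},\dots,s_M$ keeps this bound. The three errors add up to $(2+\alpha)\kappa D(1-\kappa)^{m-1}$.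

**Step 3. For $m=M$, use the accumulated contraction.** There is no further level to hide behind, but $Y=\Phi_M(T_{s_M}x_0)$ and $\Phi_M$ is $(1-\kappa)^{M-1}$-Lipschitz. So (8) holds with $\Delta_M=(1-\kappa)^{M-1}D$.

**Step 4. Add the squares.** By (7) and (3),
$$\operatorname{Var}f(Y)\le(2+\alpha)^2\kappa^2D^2\sum_{m\ge1}(1-\kappa)^{2(m-1)}+(1-\kappa)^{2(M-1)}D^2\le\frac{(2+\alpha)^2\kappa D^2}{2-\kappa}+\kappa D^2,$$
because $1-(1-\kappa)^2=\kappa(2-\kappa)$. Since $2-\kappa\ge1$, the claim follows. $\square$

**The bound for Theorem 1.** With the means (5), hypothesis (6) holds with $\alpha=1$ for every $1$-Lipschitz $f$. Indeed, fix $s_1,\dots,s_{m-1}$ and $z$, and let $k(u)=f(\Phi_m(T_uz))$ for $u\in S$. The values of $k$ lie in an interval of length at most $(1-\kappa)^{m-1}D$; let $k_0$ be its midpoint. The function $\mu=\delta_a*p_{m+1}-\delta_{a'}*p_{m+1}$ has total sum $0$, and by (5) and the triangle inequality $\|\mu\|_1\le2\kappa$. By (1) the left side of (6) is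
$$\Big|\sum_uk(u)\mu(u)\Big|=\Big|\sum_u(k(u)-k_0)\mu(u)\Big|\le\tfrac12(1-\kappa)^{m-1}D\cdot2\kappa=\kappa D(1-\kappa)^{m-1}.$$
Lemma 3 therefore gives
$$\operatorname{Var}f(Y)\le10\,\kappa D^2\qquad\text{for every }1\text{-Lipschitz }f:C\to\mathbb R,\text{ in particular for }f\in\mathcal L. \tag{10}$$

## 7. From small variance to a fixed point

**Almost invariance.** We now check that the law of $Y$ is nearly invariant under $T_a$, $a\in A$. Since $M\ge2$, $Y=T_{s_1}W$ with $W=c(Y_2)$ independent of $s_1$, and $T_aY=T_{as_1}W$. For bounded $\varphi:C\to\mathbb R$, averaging first over $s_1$ with $W$ fixed and using (1),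
$$\mathbb E\varphi(T_aY)-\mathbb E\varphi(Y)=\mathbb E_W\sum_t p_1(t)\big[\varphi(T_{at}W)-\varphi(T_tW)\big]=\mathbb E_W\sum_u\varphi(T_uW)\,(\delta_a*p_1-p_1)(u), \tag{11}$$
so by (5)
$$|\mathbb E\varphi(T_aY)-\mathbb E\varphi(Y)|\le\kappa\|\varphi\|_\infty\qquad(a\in A). \tag{12}$$

**The limit.** Let $P(C)$ be the set of Radon probability measures on $(C,w^*)$. By the Riesz and Banach–Alaoglu theorems it is compact for the weak* topology of $\mathcal C(C)^*$. Write $\nu(\varphi)=\int\varphi\,d\nu$ and $\operatorname{Var}_\nu(f)=\nu(f^2)-\nu(f)^2$.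

**Lemma 4.** Let each $T_a$, $a\in S$, be weak*-continuous on $C$, and let $(\nu_i)$ be a net in $P(C)$ with $\operatorname{Var}_{\nu_i}(f)\to0$ for every $f\in\mathcal L$ and $\nu_i(\varphi\circ T_a)-\nu_i(\varphi)\to0$ for every $a\in S$, $\varphi\in\mathcal C(C)$. Then there is $y\in C$ with $T_ay=y$ for all $a\in S$.

*Proof.* Pass to a subnet with $\nu_i\to\nu\in P(C)$ weak*.

**Step 1. Show that $\nu$ is a point mass.** For $f\in\mathcal L$ both $f$ and $f^2$ are in $\mathcal C(C)$, so $\operatorname{Var}_\nu(f)=\lim\operatorname{Var}_{\nu_i}(f)=0$. Hence $f$ equals a constant $\gamma$ $\nu$-almost everywhere. If $f(x)\ne\gamma$ for some $x\in\operatorname{supp}\nu$, then by continuity $f\ne\gamma$ on a neighborhood of $x$, which has positive measure, a contradiction. So $f$ is constant on $\operatorname{supp}\nu$. Since $\nu$ is Radon, $\nu(\operatorname{supp}\nu)=1$, so $\operatorname{supp}\nu\ne\emptyset$. Since $\mathcal L$ separates points, $\operatorname{supp}\nu=\{y\}$ for some $y\in C$, and $\nu=\delta_y$.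

**Step 2. Read off that $y$ is fixed.** For $\varphi\in\mathcal C(C)$ the function $\varphi\circ T_a$ is also in $\mathcal C(C)$. So $\varphi(T_ay)-\varphi(y)=\nu(\varphi\circ T_a)-\nu(\varphi)=\lim\big[\nu_i(\varphi\circ T_a)-\nu_i(\varphi)\big]=0$. As $\mathcal C(C)$ separates points, $T_ay=y$. $\square$

*Proof of Theorem 1.* Let $\nu_{A,\kappa}$ be the law of $Y$, a finitely supported element of $P(C)$, and direct the pairs $(A,\kappa)$ by letting $A$ increase and $\kappa$ decrease to $0$. By (10), $\operatorname{Var}_{\nu_{A,\kappa}}(f)\le10\kappa D^2\to0$ for $f\in\mathcal L$. Given $a\in S$, eventually $a\in A$, and then (12) gives $|\nu_{A,\kappa}(\varphi\circ T_a)-\nu_{A,\kappa}(\varphi)|\le\kappa\|\varphi\|_\infty\to0$. Lemma 4 yields the common fixed point. $\blacksquare$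

Weak*-continuity of the $T_a$ enters only in Lemma 4, Step 2, through $\varphi\circ T_a\in\mathcal C(C)$; the bounds (10) and (12) are purely metric and combinatorial.

## 8. Semitopological semigroups and nonexpansive retracts: Theorem 2

**Definition (semitopological semigroup, $LUC(S)$).** A *semitopological semigroup* is a semigroup with a Hausdorff topology for which multiplication is separately continuous. $LUC(S)$ is the space of bounded continuous $f:S\to\mathbb R$ for which $s\mapsto\ell_sf$ is sup-norm continuous.

**Example 8.** The set $\mathbb Z\cup\{\infty\}$, the one-point compactification of $\mathbb Z$ with $n+\infty=\infty+n=\infty+\infty=\infty$, is semitopological. Addition is not jointly continuous: $(n,-n)\to(\infty,\infty)$ while $n+(-n)=0$. For $S=(\mathbb R,+)$, $\|\ell_sf-\ell_{s'}f\|_\infty=\sup_t|f(s+t)-f(s'+t)|$, so $LUC(\mathbb R)$ consists of the bounded uniformly continuous functions; it does not contain $\sin(t^2)$.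

**Definition (jointly continuous action).** A representation of $S$ on $C$ is *jointly* (weak*-)*continuous* if $(s,x)\mapsto T_sx$ is continuous from $S\times(C,w^*)$ to $(C,w^*)$.

The rotations of the closed unit disk by angle $s\in\mathbb R$ are an example. If $S$ is discrete, every map defined on $S$ is continuous, so $LUC(S)=\ell^\infty(S)$. Near $(s_0,x)$ one may use neighborhoods $\{s_0\}\times V$, so joint continuity just means that each $T_s$ is weak*-continuous.

**Theorem 2.** For a semitopological semigroup $S$ the following are equivalent.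

1. $LUC(S)$ has a left invariant mean.
2. Every jointly weak*-continuous representation of $S$ by norm nonexpansive self-maps of a nonempty weak*-compact *star-shaped* subset of a dual Banach space has a common fixed point.
3. The same for nonempty weak*-compact *convex* sets $C$.
4. For every action as in 3, the common fixed point set $F$ is nonempty and is the range of a norm nonexpansive retraction $r:C\to F$.

In particular, a discrete semigroup has (G) if and only if it is left amenable, and then $F$ is always a nonexpansive retract of $C$.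

A *retraction* onto $F$ is a map $r:C\to F$ with $r(x)=x$ for $x\in F$.

**Example 9.** On $[-1,1]^2$ with the max norm let $T(x,y)=(x,|x|)$. It is nonexpansive, $T\circ T=T$, and its fixed point set $F=\{(x,|x|)\}$ is not convex. Here $r=T$ is a nonexpansive retraction onto $F$.

The implications (2)⇒(3) and (4)⇒(3) are immediate, since a nonempty convex set is star-shaped. We prove (3)⇒(1), (1)⇒(2) and (3)⇒(4).

## 9. The set of means as a test action: (3)⇒(1)

The purpose is to find one action whose fixed points are exactly the left invariant means. The space $LUC(S)$ is a Banach space: if $f_n\to f$ uniformly, then $\ell_sf_n\to\ell_sf$ uniformly in $s$, so $s\mapsto\ell_sf$ is again continuous. It is left translation invariant. Indeed, for $f\in LUC(S)$, $\ell_sf$ is bounded, and it is continuous because $u\mapsto su$ is. From $(\ell_t\ell_sf)(u)=(\ell_sf)(tu)=f(stu)$ we get $\ell_t\ell_sf=\ell_{st}f$, and this depends norm continuously on $t$ since $t\mapsto st$ is continuous.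

Let $C\subset LUC(S)^*$ be the set of means on $LUC(S)$. It is convex and weak*-compact, and nonempty because it contains the evaluations. Put $(T_sm)(f)=m(\ell_sf)$, which is again a mean. We check the hypotheses of (3).

* *Representation:* $(T_sT_tm)(f)=(T_tm)(\ell_sf)=m(\ell_t\ell_sf)=m(\ell_{st}f)=(T_{st}m)(f)$.
* *Nonexpansive:* $|(T_sm-T_sm')(f)|=|(m-m')(\ell_sf)|\le\|m-m'\|\,\|f\|_\infty$.
* *Jointly continuous:* for fixed $f$, $|m(\ell_sf)-m_0(\ell_{s_0}f)|\le\|\ell_sf-\ell_{s_0}f\|_\infty+|(m-m_0)(\ell_{s_0}f)|$, which tends to $0$ as $(s,m)\to(s_0,m_0)$.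

By (3) there is a common fixed point $m$, that is, $m(\ell_sf)=m(f)$ for all $s$ and $f$. This is a left invariant mean.

## 10. Almost invariance tested on finitely many functions: (1)⇒(2)

If we try to repeat the proof of Theorem 1, it stops at Lemma 2. Its proof tests $\delta_a*p_\beta-p_\beta$ against all $f\in\ell^\infty(S)$, whereas now only functions in $LUC(S)$ are available. But Sections 6 and 7 used (5) only through (6) and (12), which test the means against functions of the form $u\mapsto\psi(T_uz)$ with $\psi\in\mathcal C(C)$. So we ask for almost invariance on such functions only, uniformly in $z$.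

Let $C,x_0,D,\mathcal L,c,\mathcal C(C)$ be as in Section 5, for a jointly weak*-continuous representation as in 2. If $D=0$ then $C$ is one point, which is fixed. So let $D>0$, and let $m$ be a left invariant mean on $LUC(S)$.

**Lemma 5.** For finite $A\subset S$, finite $\mathcal P\subset\mathcal C(C)$ and $\delta>0$ there is a finite mean $p$ on $S$ with
$$\sup_{z\in C}\Big|\sum_tp(t)\big[\psi(T_{at}z)-\psi(T_tz)\big]\Big|\le\delta\qquad(a\in A,\ \psi\in\mathcal P). \tag{13}$$

*Proof.*

**Step 1. Show that $u\mapsto\psi\circ T_u\in\mathcal C(C)$ is sup-norm continuous.** This is needed to produce functions in $LUC(S)$. Fix $u_0\in S$ and $\varepsilon>0$. For each $z\in C$ joint continuity gives open sets $U_z\ni u_0$ and $V_z\ni z$ with $|\psi(T_uz')-\psi(T_{u_0}z)|<\varepsilon$ for $u\in U_z$, $z'\in V_z$. Cover $C$ by $V_{z_1},\dots,V_{z_n}$ and let $U=\bigcap_iU_{z_i}$. If $u\in U$ and $z'\in V_{z_i}$, then $\psi(T_uz')$ and $\psi(T_{u_0}z')$ are both within $\varepsilon$ of $\psi(T_{u_0}z_i)$. So $\|\psi\circ T_u-\psi\circ T_{u_0}\|_\infty\le2\varepsilon$.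

**Step 2. Integrate to get functions in $LUC(S)$.** These are the functions that arise when we test (13) against functionals on $\mathcal C(C)$. For a finite signed Radon measure $\theta$ on $C$ put $F(u)=\int\psi(T_uz)\,d\theta(z)$. Then $|F|\le\|\theta\|\,\|\psi\|_\infty$, and $F$ is continuous by Step 1. For all $s,s',u\in S$,
$$|F(su)-F(s'u)|=\Big|\int\big[\psi(T_s(T_uz))-\psi(T_{s'}(T_uz))\big]d\theta(z)\Big|\le\|\theta\|\,\|\psi\circ T_s-\psi\circ T_{s'}\|_\infty .$$
The right side does not depend on $u$, so $s\mapsto\ell_sF$ is sup-norm continuous by Step 1. Thus $F\in LUC(S)$.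

**Step 3. Pass from weak to norm closeness.** Let $p_\beta\to m$ be finite means converging on $LUC(S)$ (Lemma 1 with $X=LUC(S)$). By Riesz, an element of the dual of $\mathcal C(C)^{A\times\mathcal P}$ is a family $\theta=(\theta_{a,\psi})$ of finite signed Radon measures; let $F_{a,\psi}(u)=\int\psi(T_uz)\,d\theta_{a,\psi}(z)$. The value of $\theta$ at the point $\big(\sum_tp_\beta(t)[\psi\circ T_{at}-\psi\circ T_t]\big)_{a,\psi}$ is
$$\sum_{a,\psi}\sum_tp_\beta(t)\big[F_{a,\psi}(at)-F_{a,\psi}(t)\big]\longrightarrow\sum_{a,\psi}m(\ell_aF_{a,\psi}-F_{a,\psi})=0 .$$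
So $0$ is in the weak closure of $\big\{\big(\sum_tp(t)[\psi\circ T_{at}-\psi\circ T_t]\big)_{a,\psi}:p\text{ a finite mean}\big\}$. This set is convex, so by Mazur's theorem $0$ is in its norm closure. $\square$

*Proof of (1)⇒(2).*

**Step 1. Choose the means.** We want (6) and an analogue of (12) for finitely many functions. Fix finite nonempty sets $A\subset S$, $\mathcal P\subset\mathcal C(C)$, $B\subset\mathcal L$, a number $\kappa\in(0,1)$, and $M$ as in (3). Choose $p_1$ by Lemma 5 for $(A,\mathcal P,\kappa)$. Having chosen $p_1,\dots,p_m$ with $m<M$, choose $p_{m+1}$ by Lemma 5 for the finite set $\operatorname{supp}p_m$, the finite family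
$$\mathcal P_m=\Big\{f\circ\Phi_m:f\in B,\ (s_1,\dots,s_{m-1})\in\prod_{j<m}\operatorname{supp}p_j\Big\},$$
and $\delta_m=\kappa D(1-\kappa)^{m-1}>0$. Here $\mathcal P_m\subset\mathcal C(C)$ because $\Phi_m$ is a composition of the weak*-continuous maps $T_s$ and $c$. Also $\Phi_m$ involves only $s_1,\dots,s_{m-1}$, so $\mathcal P_m$ is known when $p_{m+1}$ is chosen. Define $Y$ by (4).

**Step 2. Bound the variance.** For $f\in B$, $a,a'\in\operatorname{supp}p_m$ and $z\in C$, apply (13) with $\psi=f\circ\Phi_m$ to $a$ and to $a'$. Both $\sum_tp_{m+1}(t)\psi(T_{at}z)$ and $\sum_tp_{m+1}(t)\psi(T_{a't}z)$ are within $\delta_m$ of $\sum_tp_{m+1}(t)\psi(T_tz)$, so they differ by at most $2\kappa D(1-\kappa)^{m-1}$. This is (6) with $\alpha=2$, and Lemma 3 gives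
$$\operatorname{Var}f(Y)\le17\,\kappa D^2\qquad(f\in B). \tag{14}$$

**Step 3. Bound the defect of invariance.** Let $a\in A$ and $\varphi\in\mathcal P$. The first equality in (11) holds as before, and by (13) for $p_1$ the inner sum is at most $\kappa$ in absolute value for every value of $W$. Hence
$$|\mathbb E\varphi(T_aY)-\mathbb E\varphi(Y)|\le\kappa\qquad(a\in A,\ \varphi\in\mathcal P). \tag{15}$$

**Step 4. Pass to the limit.** Direct the tuples $(A,\mathcal P,B,\kappa)$ by letting the sets increase and $\kappa\downarrow0$. For given $a\in S$, $\varphi\in\mathcal C(C)$ and $f\in\mathcal L$, eventually $a\in A$, $\varphi\in\mathcal P$, $f\in B$, so (14) and (15) show that the laws of $Y$ satisfy the hypotheses of Lemma 4. Each $T_a$ is weak*-continuous by joint continuity. Lemma 4 gives the common fixed point. $\square$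

## 11. An action on a space of maps: (3)⇒(4)

The purpose is to obtain the retraction itself as a common fixed point of another action. Assume (3) and let $C$ be nonempty, weak*-compact and convex with an action as in 3. Let $F$ be its common fixed point set and
$$\mathcal H=\{h:C\to C:\ h\text{ norm nonexpansive},\ h(x)=x\ \text{ for all }x\in F\}.$$

**Step 1. Place $\mathcal H$ in a dual Banach space.** Since $C$ is bounded, $\mathcal H$ is a bounded subset of $\ell^\infty(C,E)=\ell^1(C,E_*)^*$, with pairing $\langle h,g\rangle=\sum_{x\in C}\langle h(x),g(x)\rangle$. The finitely supported $g$ are dense in $\ell^1(C,E_*)$, so on bounded sets the weak* topology of $\ell^\infty(C,E)$ is that of pointwise weak* convergence.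

**Step 2. Check that $\mathcal H$ is an admissible set for (3).** It contains the identity. It is convex because $C$ is convex and a convex combination of nonexpansive maps is nonexpansive. The product $C^C$ of copies of $(C,w^*)$ is compact by Tychonoff's theorem, and $\mathcal H$ is closed in it: if $h_i\to h$ pointwise weak* with $h_i\in\mathcal H$, then $h(x)=x$ on $F$, and $\|h(x)-h(x')\|\le\liminf\|h_i(x)-h_i(x')\|\le\|x-x'\|$ by lower semicontinuity of the norm. So $\mathcal H$ is weak*-compact.

**Step 3. Let $S$ act by $h\mapsto T_s\circ h$.** We check the hypotheses of (3). The map $T_s\circ h$ is nonexpansive, and for $x\in F$, $T_sh(x)=T_sx=x$, so $T_s\circ h\in\mathcal H$. It is a representation, since $T_{st}\circ h=T_s\circ(T_t\circ h)$. It is nonexpansive for the norm of $\ell^\infty(C,E)$: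
$$\sup_x\|T_sh(x)-T_sg(x)\|\le\sup_x\|h(x)-g(x)\|.$$
It is jointly weak*-continuous: if $s_i\to s$ and $h_i\to h$ in $\mathcal H$, then for every $x$ we have $h_i(x)\to h(x)$ weak*, hence $T_{s_i}h_i(x)\to T_sh(x)$ weak* by joint continuity of the given action.

**Step 4. Read off the retraction.** By (3) there is $r\in\mathcal H$ with $T_s\circ r=r$ for all $s\in S$. For each $x\in C$ this says $T_sr(x)=r(x)$ for all $s$, so $r(C)\subset F$. In particular $F\ne\emptyset$, as $C\ne\emptyset$. Since $r\in\mathcal H$, $r$ is nonexpansive and is the identity on $F$. So $r$ is a norm nonexpansive retraction of $C$ onto $F$, which proves (4).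

We have (1)⇒(2)⇒(3)⇒(1) and (3)⇒(4)⇒(3). For discrete $S$, statement 1 is left amenability and statement 3 is (G), by the remarks before Theorem 2. This gives the last assertion of the theorem. $\blacksquare$
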